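# Two periodic solutions under one forcing: the damped semilinear wave equation

## 1. Three theorems on the periodic problem

Let $\Omega\subset\mathbb R^N$ be a bounded domain with smooth boundary, let $\omega>0$, and consider
$$u_{tt}-\Delta u+u_t+g(u)=f(x,t)\ \text{ on }\Omega\times\mathbb R,\qquad u(x,t+\omega)=u(x,t),\qquad u|_{\partial\Omega}=0, \tag{1.1}$$
where $f\in L^2(\omega;L^2(\Omega))$ is $\omega$-periodic in $t$ and $g\in C^1(\mathbb R)$ satisfies
$$g(0)=0,\qquad 0\le g'(u)\le k_0(1+|u|^\alpha) \tag{1.2}$$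
with $k_0>0$ and $0\le\alpha\le 2/(N-2)$ if $N\ge3$, $0\le\alpha<\infty$ if $N=1,2$. "Periodic" always means $\omega$-periodic in $t$.

**Theorem 1.** Let $N\ge1$, let $\Omega\subset\mathbb R^N$ be any bounded smooth domain, and let $\omega>0$. There are $g\in C^\infty(\mathbb R)$ with $g(0)=0$ and $\frac14\le g'\le k_0<\infty$ (so (1.2) holds for every $\alpha\ge0$), a periodic $f\in C^\infty(\overline\Omega\times\mathbb R)$, and two distinct periodic functions $u,v\in C^\infty(\overline\Omega\times\mathbb R)$ vanishing on $\partial\Omega$, both solving (1.1).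

Two further theorems say how small $g'$ must be for uniqueness, and that one cannot rescue uniqueness by fixing a favorite $g$ with unbounded derivative. Here $0<\lambda_1<\lambda_2\le\dots$ are the Dirichlet eigenvalues of $-\Delta$ on $\Omega$, and weak solutions are those of the class (1.3) below.

**Theorem 2.** Let $g\in C^1$, $g(0)=0$, $0\le\gamma_0\le g'\le\gamma_1$ and
$$\gamma_1-\gamma_0<1+2\sqrt{\lambda_1+\gamma_0}.$$
Then for all $\omega$ and $f$, (1.1) has at most one weak solution in (1.3). In particular this holds if $0\le g'\le k$ with $k<1+2\sqrt{\lambda_1}$. The order $\sqrt{\lambda_1}$ is optimal: for every $\Omega$ there are $\omega$, $f\in C^\infty$ and $g\in C^\infty$ with $0<g'\le12\sqrt{\lambda_1}+29$ for which uniqueness fails.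

**Theorem 3.** For every $\Omega$, $\omega>0$, $\gamma_0\ge0$ there is a finite $K=K(\Omega,\omega,\gamma_0)$ such that: if $g$ satisfies (1.2) (with the full range of $\alpha$), $\inf g'=\gamma_0$ and $\sup g'>K$, then there is a periodic $f\in C(\overline\Omega\times\mathbb R)$ for which (1.1) has at least two weak solutions in (1.3), one of them smooth. In particular, for every $g$ satisfying (1.2) with $g'$ unbounded (e.g. $g(u)=|u|^\alpha u$, $\alpha>0$ in the range (1.2)), uniqueness fails for some $f$.

Now the unpacking. For a Banach space $B$, $C(\omega;B)$, $C^1(\omega;B)$, $L^2(\omega;B)$ denote the $\omega$-periodic $B$-valued functions on $\mathbb R$ of the indicated regularity.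

**Definition.** A *weak solution* of (1.1) is a function $u$ in the class
$$X=C(\omega;H_0^1(\Omega))\cap C^1(\omega;L^2(\Omega)) \tag{1.3}$$
that satisfies the equation in the sense of distributions.

It is known (Clements, Nakao) that under (1.2) a weak solution exists. The paper "On periodic solutions of a semilinear hyperbolic parabolic equation" states that uniqueness in the class (1.3) is not known. The question is: do any two weak solutions coincide, for all admissible $N,\Omega,\omega,f,g$? Theorem 1 says no, in the strongest sense one could ask for: the failure occurs on every domain and for every period, with a bounded $g'$ and with everything smooth, so it is not caused by rough solutions or by fast growth of $g$.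

The equation describes a membrane with friction $u_t$, a restoring force $g(u)$ that increases with $u$, and a periodic forcing. Friction and monotonicity both suggest that the forcing should determine the periodic response, and for small oscillation of $g'$ it does: on $\Omega=(0,\pi)$, where $\lambda_1=1$, Theorem 2 gives uniqueness if $0\le g'\le k$ with $k<3$. On the same interval it also gives non-uniqueness for some $\omega$ and some $g$ with $0<g'\le41$. In dimension $3$, Theorem 3 applies to $g(u)=|u|^2u$, the endpoint $\alpha=2$.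

**Standing facts.** The real eigenfunctions $\varphi_j$ of $-\Delta$ with Dirichlet condition form an orthonormal basis of $L^2(\Omega)$, and $\lambda_j^{-1/2}\varphi_j$ is an orthonormal basis of $H_0^1(\Omega)$ with inner product $\int\nabla u\cdot\nabla v$. The $\varphi_j$ lie in $C^\infty(\overline\Omega)$. Since a domain is connected, $\lambda_1$ is simple and $\varphi:=\varphi_1$ may be taken positive in $\Omega$; by Hopf's lemma $|\nabla\varphi|>0$ on $\partial\Omega$. On $\Omega=(0,\pi)$, $\varphi$ is a multiple of $\sin x$. We write $Lu=u_{tt}+u_t-\Delta u$.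

## 2. The operator $L$ in Fourier series

This section turns "weak solution" into a fixed point equation $u=T(f-g(u))$ with an explicit linear operator $T$.

Let $Q=\Omega\times(\mathbb R/\omega\mathbb Z)$ and $H=L^2(Q)$, with norm $\|\cdot\|$ and inner product $(\cdot,\cdot)$; norms over $\Omega$ alone carry the subscript $L^2(\Omega)$. Put $\mu_n=2\pi n/\omega$, $n\in\mathbb Z$, and let $\hat h_{jn}$ be the Fourier coefficients of $h$ with respect to $\varphi_je^{i\mu_nt}$, so that $\|h\|^2=\omega\sum|\hat h_{jn}|^2$. Let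
$$Y=L^2(\omega;H_0^1(\Omega))\cap H^1(\omega;L^2(\Omega)),\qquad \|u\|_Y^2=\|\nabla u\|^2+\|u_t\|^2=\omega\sum(\lambda_j+\mu_n^2)|\hat u_{jn}|^2 .$$
The space $X$ carries the norm $\sup_t(\|\nabla u\|_{L^2(\Omega)}+\|u_t\|_{L^2(\Omega)})$, so $X\subset Y$ boundedly. Since $L(\varphi_je^{i\mu_nt})=(\lambda_j-\mu_n^2+i\mu_n)\varphi_je^{i\mu_nt}$, we define
$$\widehat{(Th)}_{jn}=\frac{\hat h_{jn}}{\lambda_j-\mu_n^2+i\mu_n}.$$
The denominator never vanishes: its imaginary part is nonzero for $n\ne0$, and for $n=0$ it equals $\lambda_j>0$. Replacing $n$ by $-n$ conjugates it, so $T$ maps real functions to real functions.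

**Lemma 4.** 

(i) $|\lambda_j-\mu_n^2+i\mu_n|\ge\delta_0(\sqrt{\lambda_j}+|\mu_n|)$ for some $\delta_0>0$. Hence $T:H\to Y$ is bounded, $T:H\to H$ is compact, and $T,T^*$ are bounded $H\to L^{r}(Q)$ for some $r>2$.

(ii) $T:H\to X$ is bounded. If $u\in X$ and $h\in H$, then $Lu=h$ in the sense of distributions if and only if $u=Th$.

(iii) If $u=Th$, then
$$(h,u_t)=\|u_t\|^2,\qquad (h,u)=\|\nabla u\|^2-\|u_t\|^2, \tag{2.1}$$
and $e(t)=\frac12\|u_t\|_{L^2(\Omega)}^2+\frac12\|\nabla u\|_{L^2(\Omega)}^2$ is absolutely continuous with $e'=-\|u_t\|_{L^2(\Omega)}^2+(h,u_t)_{L^2(\Omega)}$.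

**Proof of (i).** If $n=0$, the left side is $\lambda_j\ge\sqrt{\lambda_1}\sqrt{\lambda_j}$. If $n\ne0$ and $\mu_n^2\ge\lambda_j/2$, it is at least $|\mu_n|\ge\frac12(|\mu_n|+\sqrt{\lambda_j/2})$. If $\mu_n^2<\lambda_j/2$, it is at least $\lambda_j/2\ge\frac12\sqrt{\lambda_1}\sqrt{\lambda_j}$, and $\sqrt{\lambda_j}>|\mu_n|$. This gives $\delta_0$. Since $\lambda_j+\mu_n^2\le(\sqrt{\lambda_j}+|\mu_n|)^2$, we get $\|Th\|_Y\le\delta_0^{-1}\|h\|$. The multiplier of $T$ tends to $0$ as $(j,n)$ leaves finite sets, so $T$ is compact on $H$. Finally $Y\subset H^1(\Omega\times(0,\omega))\subset L^r$ for some $r>2$ by Sobolev's theorem in the Lipschitz domain $\Omega\times(0,\omega)$. The multiplier of $T^*$ is the complex conjugate of that of $T$, so it has the same modulus and the same bounds.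

**Proof of (iii) and of boundedness in (ii).** Let $h$ be a finite Fourier sum. Then $u=Th$ is smooth on $\overline\Omega\times\mathbb R$, vanishes on $\partial\Omega$, and $Lu=h$. Multiply by $u_t$ and integrate over $\Omega$: this is $e'=-\|u_t\|^2_{L^2(\Omega)}+(h,u_t)_{L^2(\Omega)}$. Integration over a period gives the first identity in (2.1). Multiply by $u$ and integrate over $Q$: $(u_{tt},u)=-\|u_t\|^2$, $(u_t,u)=0$, $(-\Delta u,u)=\|\nabla u\|^2$, which is the second. By (i), $\int_0^\omega e\,dt\le C\|h\|^2$ and $\int_0^\omega|e'|\,dt\le\|u_t\|^2+\|h\|\|u_t\|\le C\|h\|^2$. Hence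
$$\sup_te\le\tfrac1\omega\int_0^\omega e\,dt+\int_0^\omega|e'|\,dt\le C\|h\|^2 .$$
So $T$ is bounded from finite sums in $H$ to $X$. For general $h$ take finite sums $h_k\to h$ in $H$: $Th_k$ is Cauchy in $X$, its limit is $Th$ (they agree in $H$), $LTh=h$ in the sense of distributions, and (2.1) and the integrated form of the identity for $e'$ pass to the limit.

**Proof of the converse in (ii).** Let $u\in X$ and $Lu=h$. Testing with $\chi(x)\rho(t)$, $\chi\in C_0^\infty(\Omega)$, $\rho\in C_0^\infty(\mathbb R)$, gives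
$$(u,\chi)''+(u,\chi)'+(\nabla u,\nabla\chi)=(h,\chi)\quad\text{in }\mathcal D'(\mathbb R)$$
with inner products over $\Omega$. For fixed $\rho$ all terms are continuous in $\chi$ for the $H^1$ norm, so $\chi=\varphi_j$ is allowed. Then $y_j=(u,\varphi_j)$ is periodic and $C^1$, and $y_j''=(h,\varphi_j)-y_j'-\lambda_jy_j\in L^2_{loc}$. Taking Fourier coefficients in $t$ yields $(\lambda_j-\mu_n^2+i\mu_n)\hat u_{jn}=\hat h_{jn}$, that is, $u=Th$. $\square$

Let $u\in X$ and let $g$ satisfy (1.2). The range of $\alpha$ is chosen exactly so that $2(\alpha+1)\le 2N/(N-2)$ for $N\ge3$; hence $H_0^1(\Omega)\subset L^{2(\alpha+1)}(\Omega)$ in all dimensions, and since $|g(u)|\le C(1+|u|^{\alpha+1})$, we have $g(u)\in H$. Lemma 4(ii) with $h=f-g(u)$ now says: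
$$\text{the weak solutions of (1.1) are exactly the }u\in X\text{ with }u=T(f-g(u)). \tag{2.2}$$

## 3. The linear equation for a difference, and the energy method

Let $u,v$ be weak solutions, $w=u-v$, and
$$a(x,t)=\int_0^1g'(v+\theta w)\,d\theta\ \ge0,\qquad g(u)-g(v)=aw .$$
Then $aw\in H$ and
$$Lw+aw=0,\qquad w\in X. \tag{3.1}$$
Uniqueness means that such a $w$ must vanish. The two identities (2.1) with $h=-aw$ read
$$\|w_t\|^2=-(aw,w_t),\qquad \|\nabla w\|^2+(aw,w)=\|w_t\|^2 . \tag{3.2}$$

Three cases are immediate. If $g(u)=\kappa u$ with $\kappa\ge0$, then $a=\kappa$ and $(aw,w_t)=\frac\kappa2\int_0^\omega\frac{d}{dt}\|w\|_{L^2(\Omega)}^2dt=0$, so $w_t=0$ by the first identity and $w=0$ by the second. If $a$ is bounded and depends on $x$ only, the same argument works, because $\int_\Omega aw\,w_t=\frac12\frac{d}{dt}\int_\Omega aw^2$. If $u$ and $v$ are both independent of $t$, then $w_t=0$ and again the second identity gives $w=0$.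

The method stops at the term $(aw,w_t)$ when $a$ depends on $t$. For smooth $a$ it equals $-\frac12(a_tw,w)$, which has no sign; the hypothesis $g'\ge0$ controls $a$ but not $a_t$. The first identity in (3.2) even tells us what a counterexample must look like: we need $(aw,w_t)=\frac12\int_Q a\,(w^2)_t<0$, so $a$ should be small while $|w|$ grows and large while $|w|$ shrinks. A restoring coefficient that oscillates in this way feeds energy in, and the task is to make it balance the friction exactly. Before doing this we see how much variation of $a$ can be tolerated.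

## 4. Uniqueness when $g'$ oscillates little

This section proves the first half of Theorem 2. The step beyond (3.2) is to compare $a$ with the best constant, for which the equation is diagonal.

**Proof of the uniqueness statement in Theorem 2.** Let $w,a$ be as in (3.1); now $\gamma_0\le a\le\gamma_1$. Put $C_0=\frac{\gamma_0+\gamma_1}2$ and $k=\gamma_1-\gamma_0$. Since $Lw+C_0w=(C_0-a)w$, taking Fourier coefficients gives
$$(\lambda_j+C_0-\mu_n^2+i\mu_n)\hat w_{jn}=[(C_0-a)w]^\wedge_{jn}.$$
As $|C_0-a|\le k/2$, Parseval's identity yields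
$$d^2\|w\|^2\le\|(C_0-a)w\|^2\le\tfrac{k^2}4\|w\|^2,\qquad d=\inf_{j,\ \mu\in\mathbb R}|\lambda_j+C_0-\mu^2+i\mu| .$$
It remains to show $d>k/2$.

With $\sigma=\mu^2$ we minimize $(c-\sigma)^2+\sigma$ over $\sigma\ge0$ for $c>0$. The derivative vanishes at $\sigma=c-\frac12$. So the minimum is $c-\frac14$ if $c\ge\frac12$, and $c^2$ (at $\sigma=0$) if $c<\frac12$. This is nondecreasing in $c$, so $j=1$ is the worst case. Write $\lambda=\lambda_1+\gamma_0>0$ and $c=\lambda_1+C_0=\lambda+\frac k2$.

If $c<\frac12$, then $d=c=\lambda+\frac k2>\frac k2$.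

If $c\ge\frac12$, then $d^2=\lambda+\frac k2-\frac14$, and $d^2>\frac{k^2}4$ is equivalent to $(k-1)^2<4\lambda$, that is, to $-2\sqrt\lambda<k-1<2\sqrt\lambda$. The right inequality is the hypothesis. Suppose the left one failed, $k\le1-2\sqrt\lambda$. As $k\ge0$, this forces $\sqrt\lambda\le\frac12$, and then $c\le\lambda+\frac12-\sqrt\lambda<\frac12$, since $\lambda<\sqrt\lambda$ for $0<\sqrt\lambda<1$. This contradicts $c\ge\frac12$. So $d>k/2$ in all cases and $w=0$. For $\gamma_0=0$ and $\gamma_1=k$ this is the stated special case. $\square$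

## 5. A damped oscillator with a periodic coefficient and a periodic solution

In (3.1) we look first for solutions of the form $w=z(t)\varphi(x)$. Since $-\Delta\varphi=\lambda_1\varphi$, such a $w$ solves $Lw+(c(t)-\lambda_1)w=0$ as soon as
$$z''+z'+c(t)z=0 . \tag{5.1}$$
So we need a periodic $c\ge\lambda_1$ for which the *damped* equation (5.1) has a nonzero periodic solution. The way to find one is to choose $z$ and read off $c=-(z''+z')/z$. Two observations direct the choice.

First, $z$ must change sign. If $z>0$ were periodic, $p=z'/z$ would satisfy $p'+p^2+p+c=0$, and $p=(\log z)'$ has mean zero, so $\int_0^\omega c=-\int_0^\omega p^2\le0$, against $c\ge\lambda_1>0$. Second, at a zero of $z$ we need $z''+z'=0$ for $c$ to stay finite. With $z=\sin mt$ this fails: it would give $c=m^2-m\cot mt$. So we try $z=e^q\sin mt$ with a periodic $q$. With $\theta=mt$,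
$$z''+z'=e^q\{[q''+q'^2+q'-m^2]\sin\theta+m(2q'+1)\cos\theta\}, \tag{5.2}$$
and we need $r:=2q'+1$ to vanish where $\sin\theta=0$. Since $q$ is periodic, $r$ must have mean $1$. The obvious choice $r=2\sin^2\theta$ works as far as (5.1) is concerned and gives $c=m^2+\frac14-\sin^4\theta-2m\sin2\theta$. But in Section 6 we will also need $c'=0$ at the zeros of $z$, and here $c'=-4m^2$ at $\theta=0$. We therefore take a higher power of the sine.

**Lemma 5.** Let $m=2\pi n/\omega$, $n\in\mathbb N$, $r=\frac83\sin^4\theta$, $\theta=mt$, let $q$ be a periodic smooth function with $q'=\frac{r-1}2$, and $z=e^q\sin mt$. Then (5.1) holds with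
$$c(t)=m^2+\tfrac14-\tfrac{16}9\sin^8mt-8m\sin^3mt\cos mt, \tag{5.3}$$
$$m^2-2.6\,m-\tfrac{55}{36}\le c\le m^2+2.6\,m+\tfrac14, \tag{5.4}$$
and $\beta:=c'z'/z$ extends to a smooth periodic function, so that $z'c'=z\beta$ everywhere.

**Proof.** The mean of $\sin^4$ is $\frac38$, so $r$ has mean $1$ and $q$ exists. In (5.2) we have
$$q'^2+q'=\frac{(r-1)(r+1)}4=\tfrac{16}9\sin^8\theta-\tfrac14,\qquad q''=\frac{r'}2=\tfrac{16}3m\sin^3\theta\cos\theta,$$
$$m\,r\cos\theta=\sin\theta\cdot\tfrac83m\sin^3\theta\cos\theta .$$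
Since $\frac{16}3+\frac83=8$, (5.2) becomes $z''+z'=z\,[\frac{16}9\sin^8\theta-\frac14-m^2+8m\sin^3\theta\cos\theta]=-cz$.

For (5.4): with $x=\sin^2\theta$, $(\sin^3\theta\cos\theta)^2=x^3(1-x)$ is largest at $x=\frac34$, so $|\sin^3\theta\cos\theta|\le\frac{3\sqrt3}{16}$, and $8\cdot\frac{3\sqrt3}{16}=\frac{3\sqrt3}2<2.6$; moreover $\frac14-\frac{16}9=-\frac{55}{36}$.

Finally $c'=-\frac{128}9m\sin^7\theta\cos\theta-8m^2(3\sin^2\theta\cos^2\theta-\sin^4\theta)$ is divisible by $\sin^2\theta$, and $z'/z=q'+m\cot\theta$, so the product is smooth. $\square$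

## 6. The boundary value of the potential, and a boundary layer

We now have $w=z\varphi$ with $Lw+aw=0$, $a=c(t)-\lambda_1$. To get two solutions of (1.1) we want $g,u,v$ with $u-v=\tau w$ and $g(u)-g(v)=a(u-v)$. The simplest nonlinear choice is $g(\xi)=\xi+\xi^2$ on the relevant range, because
$$g(u)-g(v)=(u-v)(1+u+v)$$
depends on $u,v$ only through $u-v$ and $u+v$. So we would set $u-v=\tau w$ and $u+v=a-1$.

This breaks at the boundary. Since $u=v=0$ on $\partial\Omega$, we need $a-1=0$ there at all times, whereas $a=c(t)-\lambda_1$ does not depend on $x$ at all. No other choice of $g$ helps: for continuous $u,v$ vanishing on $\partial\Omega$ the potential $\int_0^1g'(v+\theta(u-v))d\theta$ equals $g'(0)$ on $\partial\Omega$, so $a=c(t)-\lambda_1$ would force $c$ to be the constant $g'(0)+\lambda_1>0$, and then multiplying (5.1) by $z'$ and integrating gives $z'=0$, hence $z=0$.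

We must therefore change $w$ near $\partial\Omega$ so that its potential becomes exactly $1$ on $\partial\Omega$, while staying nonnegative. Write
$$b(t)=c(t)-\lambda_1-1,\qquad w=z\varphi(1+\eta),\qquad \eta=-b(t)\vartheta(x).$$
The potential in the interior is $1+b$ and we want to subtract $b$ from it at the boundary. Inserting $1+\eta$ changes $-\Delta w/w$ by about $b\,(\Delta\vartheta+2\nabla\varphi\cdot\nabla\vartheta/\varphi)$, so we want the bracket to be $1$ on $\partial\Omega$ and to decay fast inside. In the model $\varphi=x$ on a half-line, $\vartheta=\kappa x^2$ gives $\vartheta''+2\vartheta'/x=6\kappa$, so $\kappa=\frac16$. To localize in a layer of width $\varepsilon$, take $\vartheta=\frac16x^2e^{-x/\varepsilon}$: with $s=x/\varepsilon$ one finds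
$$\vartheta''+\tfrac2x\vartheta'=D(s),\qquad D(s)=e^{-s}\Bigl(1-s+\frac{s^2}6\Bigr).$$
The function $\vartheta$ itself is only of size $\varepsilon^2$, so its other effects are negligible, but it changes the potential by a full unit of $b$. The interpolated potential is about $1+b(1-D)$. It is nonnegative because $D\le1$.

We now do this on $\Omega$. Choose $\varphi_0>0$ such that $|\nabla\varphi|>0$ on $\{\varphi\le2\varphi_0\}$; this is possible since $|\nabla\varphi|>0$ on the compact set $\partial\Omega=\{\varphi=0\}$. Let $\chi=\chi(\varphi)\in[0,1]$ be smooth with $\chi=1$ for $\varphi\le\varphi_0$ and $\chi=0$ for $\varphi\ge2\varphi_0$, and put $k=\chi/|\nabla\varphi|^2\in C^\infty(\overline\Omega)$. For $\varepsilon\in(0,1]$ set $s=\varphi/\varepsilon$ and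
$$\vartheta=\tfrac16k\varphi^2e^{-s}.$$

**Lemma 6.** With $C$ independent of $\varepsilon$,
$$\Delta\vartheta+\frac{2\nabla\varphi\cdot\nabla\vartheta}{\varphi}=\chi D(s)+\varphi e^{-s}\mathcal E,\qquad|\mathcal E|\le C(1+s), \tag{6.1}$$
where $\mathcal E\in C^\infty(\overline\Omega)$ for each $\varepsilon$. Moreover $0\le\vartheta\le C\varepsilon^2$, $|\varphi e^{-s}\mathcal E|\le C\varepsilon$, and $-\frac1{20}<D\le1$ on $[0,\infty)$.

**Proof.** Let $F=\varphi^2e^{-s}$. As a function of $\varphi$ it has $F'=\varphi(2-s)e^{-s}$ and $F''=(2-4s+s^2)e^{-s}$. Hence $\nabla F=\varphi(2-s)e^{-s}\nabla\varphi$ and, since $\Delta\varphi=-\lambda_1\varphi$,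
$$\Delta F=(2-4s+s^2)e^{-s}|\nabla\varphi|^2-\lambda_1\varphi^2(2-s)e^{-s}.$$
Now $6\Delta\vartheta=k\Delta F+2\nabla k\cdot\nabla F+F\Delta k$ and
$$6\cdot\frac{2\nabla\varphi\cdot\nabla\vartheta}\varphi=2(2-s)e^{-s}k|\nabla\varphi|^2+2\varphi e^{-s}\nabla\varphi\cdot\nabla k.$$
Use $k|\nabla\varphi|^2=\chi$. The terms without a factor $\varphi$ add up to
$$\tfrac16\chi e^{-s}[(2-4s+s^2)+(4-2s)]=\chi e^{-s}\Bigl(1-s+\frac{s^2}6\Bigr)=\chi D(s),$$
and the remaining ones are $\varphi e^{-s}\mathcal E$ with
$$\mathcal E=\tfrac16\left[-\lambda_1k\varphi(2-s)+2(2-s)\nabla k\cdot\nabla\varphi+\varphi\Delta k+2\nabla\varphi\cdot\nabla k\right].$$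
This gives (6.1). Since $\varphi=\varepsilon s$, $\varphi^2e^{-s}=\varepsilon^2s^2e^{-s}\le C\varepsilon^2$ and $|\varphi e^{-s}\mathcal E|\le C\varepsilon s(1+s)e^{-s}\le C\varepsilon$.

For $D$: $D'=-\frac16e^{-s}(s^2-8s+12)=-\frac16e^{-s}(s-2)(s-6)$, so $D$ decreases on $[0,2]$, increases on $[2,6]$ and decreases to $0$ on $[6,\infty)$. With $D(0)=1$, $D(6)=e^{-6}\in(0,1)$ and $D(2)=-\frac13e^{-2}>-\frac1{20}$ we get $-\frac1{20}<D\le1$. $\square$

## 7. Assembling the smooth counterexample

**Proof of Theorem 1.** 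

**Step 1: parameters.** We fix the interior potential. Let $z,c,\beta$ be as in Lemma 5. By (5.4) we may fix $n$ so large that $b=c-\lambda_1-1>0$ for all $t$. Note $b'=c'$, so $z'b'=z\beta$. Constants $C$ below may depend on $b$ but not on $\varepsilon$. For small $\varepsilon$, $1-b\vartheta\ge\frac12$ by Lemma 6.

**Step 2: the equation for $w=z\varphi(1+\eta)$, $\eta=-b\vartheta$.** The aim is to write it as $Lw+(1+\tilde a)w=0$ with smooth $\tilde a$. By (5.1),
$$w_{tt}+w_t=\varphi\{-cz(1+\eta)+2z'\eta_t+z(\eta_{tt}+\eta_t)\}.$$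
Here $z'\eta_t=-z'b'\vartheta=-z\beta\vartheta$; this is the one place where $c'$ must vanish at the zeros of $z$. Also $\eta_{tt}+\eta_t=-(b''+b')\vartheta$. By (6.1),
$$-\Delta w=z\varphi\Bigl\{\lambda_1(1+\eta)-\Delta\eta-\frac{2\nabla\varphi\cdot\nabla\eta}\varphi\Bigr\}=z\varphi\{\lambda_1(1+\eta)+b(\chi D+\varphi e^{-s}\mathcal E)\}.$$
Adding up,
$$Lw=z\varphi\left\{(\lambda_1-c)(1+\eta)-(2\beta+b''+b')\vartheta+b(\chi D+\varphi e^{-s}\mathcal E)\right\}.$$
The computation is made where $\varphi>0$ and extends to $\overline\Omega$ by continuity. As $\lambda_1-c=-(1+b)$ and $1+\eta=1-b\vartheta$, this says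
$$Lw+(1+\tilde a)w=0\quad\text{on }\overline\Omega\times\mathbb R, \tag{7.1}$$
$$\tilde a:=b+\frac{-b(\chi D+\varphi e^{-s}\mathcal E)+(2\beta+b''+b')\vartheta}{1-b\vartheta}\in C^\infty(\overline\Omega\times\mathbb R)\ \text{ (periodic)}.$$

**Step 3: boundary value and sign of $\tilde a$.** On $\partial\Omega$ we have $\varphi=s=\vartheta=0$ and $\chi=D=1$, so $\tilde a=b-b=0$ there. Further,
$$\tilde a-b(1-\chi D)=\frac{-b\varphi e^{-s}\mathcal E+(2\beta+b''+b')\vartheta-b^2\chi D\vartheta}{1-b\vartheta},$$
so by Lemma 6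
$$|\tilde a-b(1-\chi D)|\le C\varepsilon . \tag{7.2}$$
Since $b>0$ and $\chi D\le1$, $\tilde a\ge-C\varepsilon$. Fix $\varepsilon$ with $\tilde a\ge-\frac18$. Note that $w=0$ on $\partial\Omega$, and $w\not\equiv0$ because $1+\eta\ge\frac12$.

**Step 4: the nonlinearity and the two solutions.** Now the recipe of Section 6 applies with $a=1+\tilde a$. Choose $\tau>0$ with $|\tau w|\le\frac14$ and set
$$u=\tfrac12(\tilde a+\tau w),\qquad v=\tfrac12(\tilde a-\tau w),\qquad K_1=\tfrac12\left(\max\tilde a+\tfrac14\right).$$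
As $\tilde a=0$ on $\partial\Omega$, $\max\tilde a\ge0$ and $K_1>0$. The functions $u\ne v$ are smooth and periodic, vanish on $\partial\Omega$, and $-\frac14\le-\frac3{16}\le u,v\le K_1$. Take $\varrho\in C_c^\infty(\mathbb R)$ with $0\le\varrho\le2$, $\varrho=2$ on $[-\frac14,K_1]$, $\operatorname{supp}\varrho\subset[-\frac38,K_1+\frac18]$, and define $g$ by
$$g(0)=0,\qquad g'(\xi)=1+\int_0^\xi\varrho .$$
Then
$$\tfrac14=1-2\cdot\tfrac38\le g'\le1+2(K_1+\tfrac18)=2K_1+\tfrac54, \tag{7.3}$$
and $g(\xi)=\xi+\xi^2$ on $[-\frac14,K_1]$. Hence $g(u)-g(v)=(u-v)(1+u+v)=\tau w(1+\tilde a)$. With $f:=Lu+g(u)\in C^\infty(\overline\Omega\times\mathbb R)$ and (7.1),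
$$Lv+g(v)=Lu+g(u)-\tau\left[Lw+(1+\tilde a)w\right]=f .$$
So $u$ and $v$ are distinct smooth solutions of the same problem (1.1); being smooth and zero on $\partial\Omega$, they belong to the class (1.3). $\square$

**Proof of the optimality statement in Theorem 2.** We only have to count how large $g'$ became for a good choice of $\omega$. The proof of Theorem 1 used of $n$ only that $b>0$. Let $m=\sqrt{\lambda_1}+4$, $\omega=2\pi/m$, $n=1$. By (5.4), with $m^2=\lambda_1+8\sqrt{\lambda_1}+16$,
$$c-\lambda_1\ge5.4\sqrt{\lambda_1}+16-10.4-\tfrac{55}{36}\ge5.4\sqrt{\lambda_1}+4>1,$$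
so $b>0$, and
$$b\le10.6\sqrt{\lambda_1}+16+10.4+0.25-1=10.6\sqrt{\lambda_1}+25.65 .$$
Since $D\ge-\frac1{20}$, (7.2) gives $\max\tilde a\le1.05\max b+0.1$ for small $\varepsilon$. By (7.3),
$$0<g'\le2K_1+\tfrac54=\max\tilde a+\tfrac32\le11.13\sqrt{\lambda_1}+26.9325+1.6\le12\sqrt{\lambda_1}+29 . \qquad\square$$

Nothing is claimed about sharpness of the constant $1+2\sqrt{\lambda_1}$ itself.

## 8. Leray–Schauder index, and why it suits a prescribed $g$

In Theorem 1 we built $g$ to fit the potential, and used that for a quadratic the quotient $(g(u)-g(v))/(u-v)$ depends only on $u+v$. When $g$ is given, this quotient depends on $u$ and $v$ separately, and the recipe of Section 6 is not available. Linearizing does not settle the matter either: if $p$ is a solution and $L+g'(p)$ has a kernel, $p$ is a degenerate solution, but no second one need exist. The remedy is to ask for less than a kernel: it suffices that $L+g'(p)$ has the wrong *sign*, in the sense of degree.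

Recall the facts. Let $\mathcal K$ be compact on a real Banach space and let $I-\mathcal K$ be invertible. Its Leray–Schauder index is
$$i(I-\mathcal K)=(-1)^\beta,\qquad\beta=\text{total algebraic multiplicity of the real eigenvalues of }\mathcal K\text{ in }(1,\infty).$$
In finite dimensions this is the sign of $\det(I-\mathcal K)$: for $\mathcal K=\operatorname{diag}(2,3)$ on $\mathbb R^2$ it is $+1$, for $\mathcal K=\operatorname{diag}(2,\frac12)$ it is $-1$. The index is constant along norm-continuous families of such invertible operators, and multiplicative under composition (see e.g. Deimling, *Nonlinear Functional Analysis*, §8). For a map $\Phi=I-\text{(compact)}$ the Leray–Schauder degree $\deg(\Phi,B_R,0)$ on a ball is invariant under compact homotopies without zeros on $\partial B_R$; and if $p$ is the only zero in $B_R$ and $\Phi$ is Fréchet differentiable at $p$ with $D\Phi(p)$ invertible, the degree is $i(D\Phi(p))$. The scalar picture is this: $\Phi(u)=u^3-u$ has the sign of $u$ for large $|u|$, so its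 degree on a large interval is $1$; at the zero $u=0$ the derivative is $-1$, so there must be another zero.

For us, $\Phi(u)=u-T(f-g(u))$ and $D\Phi(p)h=h+T(ah)$ with $a=g'(p)$. For $a\in L^\infty(Q)$ let
$$\mathcal K_ah=-T(ah),$$
a compact operator on $H$. With $r$ from Lemma 4(i) and $\frac1q+\frac1r=\frac12$, passing to adjoints and using Hölder's inequality,
$$\|\mathcal K_a-\mathcal K_{a'}\|=\|(a-a')T^*\|\le C\|a-a'\|_{L^q(Q)} . \tag{8.1}$$
Here $q<\infty$. So the index of $I-\mathcal K_a$ does not notice a change of $a$ on a set of small measure, in particular near $\partial\Omega$, and the boundary obstacle of Section 6 disappears.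

The plan: find a potential $a_*(t)>\gamma_0$ with $i(I-\mathcal K_{a_*})=-1$; find $p$ with $g'(p)\approx a_*$; declare $f=Lp+g(p)$; and use degree $1$ for a second solution.

## 9. A potential $a_*(t)$ of index $-1$

**Step 1: an explicit oscillator with an explicit adjoint solution.** The index changes sign where a simple eigenvalue crosses, and simplicity will require a solution $\zeta$ of the damped equation and a solution $\zeta_*$ of its adjoint with $\int\zeta\zeta_*\ne0$. For $n\in\mathbb N$ let $M=\sqrt{\frac14+4\pi^2n^2/\omega^2}>\frac12$ and let $\psi$ solve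
$$\psi'=G(\psi),\qquad G(\psi)=M-\tfrac12\sin2\psi>0 .$$
Since $\int_0^{2\pi}\frac{d\psi}{G}=\frac{2\pi}{\sqrt{M^2-1/4}}=\frac\omega n$, $\psi$ increases by $2\pi n$ over time $\omega$. So the functions
$$\zeta=\sin\psi,\qquad\zeta_*=\cos\psi,\qquad\rho=G^2-G\sin2\psi=(M-\tfrac12\sin2\psi)(M-\tfrac32\sin2\psi)$$
of $t$ are smooth and periodic. Write $\dot G=dG/d\psi=-\cos2\psi$, so $\dot G+1=2\sin^2\psi$ and $\dot G-1=-2\cos^2\psi$. As $\zeta'=G\cos\psi$ and $\zeta''=G\dot G\cos\psi-G^2\sin\psi$, and similarly for $\zeta_*$,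
$$\zeta''+\zeta'+\rho\zeta=\sin\psi\,(\rho-G^2)+\cos\psi\,G(\dot G+1)=-2G\sin^2\psi\cos\psi+2G\sin^2\psi\cos\psi=0,$$
$$\zeta_*''-\zeta_*'+\rho\zeta_*=\cos\psi\,(\rho-G^2)-\sin\psi\,G(\dot G-1)=-2G\sin\psi\cos^2\psi+2G\sin\psi\cos^2\psi=0 .$$
Moreover, with $dt=d\psi/G$ and the identity $\frac{\sigma}{M-\sigma/2}=\frac\sigma M+\frac{\sigma^2}{2M(M-\sigma/2)}$ for $\sigma=\sin2\psi$, whose first term has integral zero,
$$\int_0^\omega\zeta\zeta_*\,dt=\frac n2\int_0^{2\pi}\frac{\sin2\psi}{M-\frac12\sin2\psi}\,d\psi=\frac n2\int_0^{2\pi}\frac{\sin^22\psi}{2M(M-\frac12\sin2\psi)}\,d\psi>0 . \tag{9.1}$$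
Fix $n=n(\Omega,\omega,\gamma_0)$ such that $M>\frac32$ and
$$\rho\ge(M-\tfrac12)(M-\tfrac32)>\lambda_1+\gamma_0+1 . \tag{9.2}$$

**Step 2: a sign $\iota(\kappa)$ for each shift of the oscillator.** On the real space $\ell=L^2(\mathbb R/\omega\mathbb Z)$ let $S(\kappa)=\partial_t^2+\partial_t+\rho+\kappa$ with domain $H^2_{per}$, and for $\lambda>0$ let $T_\lambda=(\partial_t^2+\partial_t+\lambda)^{-1}$. The multiplier of $T_\lambda$ is $1/(\lambda-\mu_n^2+i\mu_n)$; it tends to $0$ as $|n|\to\infty$, so $T_\lambda$ is compact on $\ell$; it is norm-continuous in $\lambda>0$ since $|\lambda-\mu_n^2+i\mu_n|\ge\min(\lambda,2\pi/\omega)$; and $T_\lambda$ is an isomorphism $\ell\to H^2_{per}$. On $H^2_{per}$,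
$$T_\lambda S(\kappa)=A_\lambda(\kappa):=I+T_\lambda(\rho+\kappa-\lambda),$$
and the right side is defined on all of $\ell$. If $A_\lambda(\kappa)y=0$ then $y\in H^2_{per}$ and $S(\kappa)y=0$, and conversely. So $A_\lambda(\kappa)$ is invertible if and only if $\kappa\notin\Sigma:=\{\kappa\in\mathbb R:\ker S(\kappa)\ne0\}$. For $\kappa\notin\Sigma$ put $\iota(\kappa)=i(A_\lambda(\kappa))$. By homotopy in $\lambda$ this does not depend on $\lambda>0$, and it is locally constant on $\mathbb R\setminus\Sigma$.

**Step 3: $\iota=1$ for large $\kappa$, and $\Sigma$ is discrete.** Let $C=\max|\rho|$, $\sigma\in[0,1]$, and let $y$ be periodic with $y''+y'+(\sigma\rho+\kappa)y=0$. Multiplying by $y'$ and integrating gives $\|y'\|^2=-\sigma\int\rho yy'$, so $\|y'\|\le C\|y\|$. Multiplying by $y$ gives $\kappa\|y\|^2\le\|y'\|^2+C\|y\|^2\le(C^2+C)\|y\|^2$. So for $\kappa>C^2+C$ all operators $I+T_\kappa\sigma\rho$, $\sigma\in[0,1]$, are invertible. At $\sigma=1$ this is $A_\kappa(\kappa)$, at $\sigma=0$ it is $I$. Hence $\iota(\kappa)=1$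 there, and $\Sigma$ is bounded above. For $\kappa_0\notin\Sigma$, $S(\kappa_0)^{-1}=A_\lambda(\kappa_0)^{-1}T_\lambda$ is compact on $\ell$, and $\kappa\in\Sigma$ if and only if $-1/(\kappa-\kappa_0)$ is an eigenvalue of it. Such eigenvalues accumulate only at $0$, so $\Sigma$ has no finite accumulation point.

**Step 4: $\iota$ changes sign at $\kappa=0$.** By Step 1, $\zeta\in\ker S(0)$. The kernel is one-dimensional: the Wronskian of two independent periodic solutions would be a nonzero periodic function, but it satisfies $W'=-W$. The map $S(0):H^2_{per}\to\ell$ is the isomorphism $\partial_t^2+\partial_t+\lambda$ composed with $A_\lambda(0)=I+\text{compact}$ on $H^2_{per}$, so it is Fredholm of index $0$ and its range has codimension $1$. The range lies in $V:=\zeta_*^\perp$, because $(S(0)y,\zeta_*)=(y,\zeta_*''-\zeta_*'+\rho\zeta_*)=0$. So $\operatorname{Ran}S(0)=V$. By (9.1), $\zeta\notin V$, hence $\ell=\operatorname{span}\zeta\oplus V$. The operator $S(0)$ maps $V\cap H^2_{per}$ bijectively onto $V$; let $R$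 be the inverse on $V$, bounded by the closed graph theorem. For $0<|\kappa|<\frac1{3\|R\|}$ consider $S(\pm\kappa)=S(0)\pm\kappa$. It acts on $\zeta$ as $\pm\kappa$ and is bijective from $V\cap H^2_{per}$ onto $V$, so $\pm\kappa\notin\Sigma$. Let
$$B_\kappa=I+2\kappa S(-\kappa)^{-1}.$$
Since $A_\lambda(-\kappa)S(-\kappa)^{-1}=T_\lambda$, we have $A_\lambda(-\kappa)B_\kappa=A_\lambda(-\kappa)+2\kappa T_\lambda=A_\lambda(\kappa)$. The compact operator $-2\kappa S(-\kappa)^{-1}$ equals $2$ on $\operatorname{span}\zeta$. On $V$ it is $-2\kappa R(I-\kappa R)^{-1}$, with norm at most $\frac{2|\kappa|\|R\|}{1-|\kappa|\|R\|}<1$. So its only eigenvalue in $(1,\infty)$ is $2$, with algebraic multiplicity $1$, and $i(B_\kappa)=-1$. By multiplicativity $\iota(\kappa)=-\iota(-\kappa)$.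

**Step 5: the last sign change.** By Steps 3 and 4 the set of points of $\Sigma$ where $\iota$ changes sign contains $0$, is discrete and bounded above; let $\kappa^*\ge0$ be its maximum. Then $\iota=1$ on $(\kappa^*,\infty)\setminus\Sigma$, and there is $\epsilon_0\in(0,1)$ such that $(\kappa^*-\epsilon_0,\kappa^*)$ does not meet $\Sigma$ and $\iota=-1$ on it.

**Step 6: only the first mode contributes a minus sign.** We choose $\kappa$ so that $\varphi_1$ sees a value left of $\kappa^*$ and all other modes see values right of it. Since $\lambda_2>\lambda_1$, we can choose $\kappa\in(\kappa^*-\epsilon_0,\kappa^*)$ with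
$$\kappa+\lambda_2-\lambda_1>\kappa^*,\qquad\kappa+\lambda_j-\lambda_1\notin\Sigma\ \text{ for all }j\ge2 .$$
The second condition excludes only finitely many $\kappa$, because $\Sigma$ is discrete and bounded above and $\lambda_j\to\infty$. Put
$$a_*(t)=\rho(t)+\kappa-\lambda_1 .$$
The operator $\mathcal K_{a_*}$ leaves each $\varphi_j\ell$ invariant, and on it $I-\mathcal K_{a_*}=I+Ta_*$ acts as $I+T_{\lambda_j}(\rho+\kappa-\lambda_1)=A_{\lambda_j}(\kappa+\lambda_j-\lambda_1)$. So every block is invertible, and since $\mathcal K_{a_*}$ is compact, $I-\mathcal K_{a_*}$ is invertible. By Lemma 4(i), $\|T_{\lambda_j}\|\le1/(\delta_0\sqrt{\lambda_j})$, so the blocks have norm $<1$ for $j>j_0$ and have no eigenvalue in $(1,\infty)$. A generalized eigenvector of $\mathcal K_{a_*}$ for an eigenvalue in $(1,\infty)$ therefore has components only in the blocks $j\le j_0$, each of them a generalized eigenvector or zero, and multiplicities add. Hence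
$$i(I-\mathcal K_{a_*})=\prod_{j\le j_0}\iota(\kappa+\lambda_j-\lambda_1)=\iota(\kappa)\cdot1\cdots1=-1 . \tag{9.3}$$
As $\kappa>\kappa^*-\epsilon_0>-1$, (9.2) gives $a_*>\gamma_0$. Put
$$K:=\max a_* .$$
It depends on $\Omega,\omega,\gamma_0$ only.

## 10. Realizing the potential as $g'(p)$

Let $g$ satisfy (1.2), $\inf g'=\gamma_0$, $\sup g'>K$. This section finds a smooth $p$ whose linearization has index $-1$.

Since $\gamma_0<\min a_*$ and $K=\max a_*<\sup g'$, there are points where $g'<\min a_*$ and where $g'>\max a_*$. Let $J$ be the compact interval between two such points; then $g'(J)\supset[\min a_*,\max a_*]$. Set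
$$P(t)=\min\{\xi\in J:g'(\xi)=a_*(t)\}.$$
The function $y\mapsto\min\{\xi\in J:g'(\xi)=y\}$ is lower semicontinuous on $[\min a_*,\max a_*]$: if $y_i\to y$ and the minimizers $\xi_i$ converge along a subsequence to $\xi$, then $g'(\xi)=y$, so the minimum at $y$ is at most $\xi$. Hence $P$ is a bounded Borel function with $g'(P)=a_*$.

Multiply $P$ by the indicator function of $\{x\in\Omega:\operatorname{dist}(x,\partial\Omega)>2/\nu\}$ and mollify in $(x,t)$ at scale $1/\nu$. Along a subsequence this gives periodic smooth $p_\nu$ with compact support in $x\in\Omega$, uniformly bounded, $p_\nu\to P$ a.e. in $Q$. Then $g'(p_\nu)\to a_*$ boundedly a.e., hence in $L^q(Q)$. By (8.1) and (9.3) we may fix $p=p_\nu$ such that, with $a:=g'(p)$,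
$$I-\mathcal K_a\ \text{is invertible and}\ i(I-\mathcal K_a)=-1 . \tag{10.1}$$
Let $f:=Lp+g(p)\in C(\overline\Omega\times\mathbb R)$. Then $p$ is a smooth solution of (1.1). It remains to find another one.

## 11. A second solution when $g'$ is bounded

Let $g'$ be bounded. The purpose of this section is to compute the total degree of $\Phi(u)=u-T(f-g(u))$.

**Step 1: the function space.** $g$ is not differentiable on $H$ in general, so we work in $E=L^r(Q)$ with $r>2$. Decreasing $r$ slightly, $T:H\to E$ is compact, by interpolation between $L^2$ (where $T$ is compact) and the original $L^r$ (where it is bounded). The map $g:E\to H$ is Lipschitz. It is Fréchet differentiable at $p$ with derivative $h\mapsto ah$, because by Hölder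
$$\|g(p+h)-g(p)-ah\|\le\Bigl\|\int_0^1[g'(p+\theta h)-g'(p)]d\theta\Bigr\|_{L^{2r/(r-2)}(Q)}\|h\|_{L^r(Q)},$$
and the first factor tends to $0$ as $h\to0$ in $E$: every sequence $h_i\to0$ has a subsequence converging a.e., and $g'$ is bounded and continuous, so dominated convergence applies.

**Step 2: a priori bounds.** For $\sigma\in[0,1]$ put $\Phi_\sigma(u)=u-\sigma T(f-g(u))$ on $E$, a compact homotopy from $I$ to $\Phi_1=\Phi$. Let $\Phi_\sigma(u)=0$. Then $u=Th$ with $h=\sigma(f-g(u))\in H$, so $u\in X$. Let $\Gamma(\xi)=\int_0^\xi g$. Since $g$ is Lipschitz, $|\Gamma(\xi+\eta)-\Gamma(\xi)-g(\xi)\eta|\le C\eta^2$, so $u\mapsto\int_\Omega\Gamma(u)$ is $C^1$ on $L^2(\Omega)$, and as $u\in C^1(\omega;L^2(\Omega))$, $\frac d{dt}\int_\Omega\Gamma(u)=\int_\Omega g(u)u_t$. Integrating over a period, $(g(u),u_t)=0$. Now (2.1) gives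
$$\|u_t\|^2=\sigma(f,u_t),\qquad\|\nabla u\|^2+\sigma(g(u),u)=\|u_t\|^2+\sigma(f,u) . \tag{11.1}$$
The first identity gives $\|u_t\|\le\|f\|$. Since $g(u)u\ge0$, the second gives $\|\nabla u\|^2\le\|f\|^2+\|f\|\,\|\nabla u\|/\sqrt{\lambda_1}$. So $u$ is bounded in $Y$, hence in $E$, uniformly in $\sigma$.

**Step 3: degree.** For large $R$, homotopy invariance gives $\deg(\Phi_1,B_R,0)=\deg(I,B_R,0)=1$. Suppose $p$ were the only zero of $\Phi_1$. The derivative there is $D\Phi_1(p)=I-\mathcal K_a$ on $E$, where $\mathcal K_a$ is compact. A kernel element in $E\subset H$ vanishes by (10.1), so it is invertible on $E$. If $(\mathcal K_a-\lambda)^mh=0$ with $\lambda\ne0$ and $h\in H$, expanding the power shows that $h$ lies in the range of $\mathcal K_a$, hence in $E$. So the generalized eigenspaces for nonzero eigenvalues are the same on $E$ and on $H$, and the index on $E$ equals that on $H$, which is $-1$. The degree would be $-1$, a contradiction. So there is $u\ne p$ with $\Phi_1(u)=0$; by (2.2) it is a second weak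 solution of (1.1).

This section used of $g$ and $p$ only (10.1), $g(0)=0$, $g'\ge0$, $g'$ continuous and bounded, and $f=Lp+g(p)$. It proves Theorem 3 for bounded $g'$.

## 12. Unbounded $g'$: truncation, and separation from $p$

Let $g'$ be unbounded; then $\alpha>0$. Set $q_*=2(\alpha+1)>2$, so that $H_0^1(\Omega)\subset L^{q_*}(\Omega)$. We truncate $g'$, apply Section 11, and pass to the limit. The danger is that the second solutions converge to $p$; the invertibility in (10.1) will exclude this.

**Step 1: truncated problems.** For integers $k\ge k_1$ let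
$$g_k(\xi)=\int_0^\xi\min(g',k),\qquad G_k(\xi)=\int_0^\xi g_k,$$
where $k_1\ge\max g'$ on a bounded interval containing $0$ and the range of $p$. Then $g_k(p)=g(p)$ and $g_k'(p)=g'(p)=a$, so $Lp+g_k(p)=f$ and (10.1) holds for $g_k$ as it stands. By Section 11 there is $u_k\in X$, $u_k\ne p$, with $Lu_k+g_k(u_k)=f$.

**Step 2: bounds uniform in $k$.** By (11.1) with $\sigma=1$ and $g_k$ in place of $g$, the numbers $\|u_{k,t}\|$, $\|\nabla u_k\|$ and $(g_k(u_k),u_k)$ are bounded. Consider
$$E_k(t)=\tfrac12\|u_{k,t}\|_{L^2(\Omega)}^2+\tfrac12\|\nabla u_k\|_{L^2(\Omega)}^2+\int_\Omega G_k(u_k).$$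
By Lemma 4(iii) with $h=f-g_k(u_k)$ and the chain rule of Section 11, $E_k'=-\|u_{k,t}\|_{L^2(\Omega)}^2+(f,u_{k,t})_{L^2(\Omega)}$. As $g_k$ is nondecreasing with $g_k(0)=0$, $0\le G_k(\xi)\le\xi g_k(\xi)$. So $\int_0^\omega E_k\,dt$ and $\int_0^\omega|E_k'|\,dt$ are bounded, hence $\sup_tE_k$ is bounded and $(u_k)$ is bounded in $X$. Since $|g_k(\xi)|\le|g(\xi)|\le C(1+|\xi|^{\alpha+1})$ and $(u_k)$ is bounded in $C(\omega;L^{q_*}(\Omega))$, the sequence $g_k(u_k)$ is bounded in $H$.

**Step 3: a limit solution.** Along a subsequence $u_k\rightharpoonup u$ weakly in $Y$, and $u_k\to u$ in $H$ and a.e. On a bounded interval $g_k=g$ for large $k$, so $g_k(u_k)\to g(u)$ a.e.; together with boundedness in $H$ this gives $g(u)\in H$ and $g_k(u_k)\rightharpoonup g(u)$ weakly in $H$. Passing to the limit in $u_k=T(f-g_k(u_k))$ yields $u=T(f-g(u))$. By Lemma 4(ii), $u\in X$ and $u$ is a weak solution of (1.1).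

**Step 4: if $u=p$, then $u_k\to p$ in energy.** Suppose $u=p$. The identities (11.1) with $\sigma=1$ hold for $u_k$ with $g_k$, and also for $p$ with $g$, since $p$ is bounded and smooth and so $(g(p),p_t)=0$ directly. As $u_{k,t}\rightharpoonup p_t$ in $H$, $\|u_{k,t}\|^2=(f,u_{k,t})\to(f,p_t)=\|p_t\|^2$, and
$$\|\nabla u_k\|^2+(g_k(u_k),u_k)=\|u_{k,t}\|^2+(f,u_k)\to\|p_t\|^2+(f,p)=\|\nabla p\|^2+(g(p),p).$$
On the left, $\liminf\|\nabla u_k\|^2\ge\|\nabla p\|^2$ by weak lower semicontinuity, and $\liminf(g_k(u_k),u_k)\ge(g(p),p)$ by Fatou's lemma, since $g_k(u_k)u_k\ge0$. As the sum converges to the sum of these lower bounds, each term converges; in particular $\|\nabla u_k\|\to\|\nabla p\|$. With the weak convergence, $w_k:=u_k-p$ satisfies $\|\nabla w_k\|\to0$. As $(w_k)$ is bounded in $X$,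
$$\int_0^\omega\|w_k\|_{L^{q_*}(\Omega)}^{q_*}dt\le C\sup_t\|\nabla w_k(t)\|_{L^2(\Omega)}^{q_*-2}\,\|\nabla w_k\|^2\to0 .$$
So $w_k\to0$ in $L^{q_*}(Q)$ and, along a subsequence, a.e.

**Step 5: the potentials converge.** Let $a_k=\int_0^1g_k'(p+\theta w_k)\,d\theta$, so that $g_k(u_k)-g_k(p)=a_kw_k$. Then $a_k\to a$ a.e., and $|a_k|\le C(1+|p|^\alpha+|w_k|^\alpha)$. Hence $|a_k-a|^{q_*/\alpha}\le C(1+|w_k|^{q_*})$, and the right side converges in $L^1(Q)$. By generalized dominated convergence, $a_k\to a$ in $L^{q_*/\alpha}(Q)$.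

**Step 6: contradiction by normalization.** Since $u_k\ne p$, we may put $\hat w_k=w_k/\|w_k\|_X$. Subtracting the equations of $u_k$ and $p$, $w_k=-T(a_kw_k)$, so
$$\hat w_k=-T(a_k\hat w_k).$$
As $\frac\alpha{q_*}+\frac1{q_*}=\frac12$, Hölder gives
$$\|(a_k-a)\hat w_k\|\le\|a_k-a\|_{L^{q_*/\alpha}(Q)}\|\hat w_k\|_{L^{q_*}(Q)}\to0,$$
because $\|\hat w_k\|_{L^{q_*}(Q)}\le C\|\hat w_k\|_X=C$. This is where the full range of $\alpha$, endpoint included, is handled. The sequence $(\hat w_k)$ is bounded in $X\subset Y$, so along a subsequence $\hat w_k\to\hat w$ in $H$, and $a\hat w_k\to a\hat w$ in $H$ because $a$ is bounded. Thus $a_k\hat w_k\to a\hat w$ in $H$. Since $T:H\to X$ is bounded, $\hat w_k\to-T(a\hat w)$ in $X$. The limit is $\hat w$, so $\|\hat w\|_X=1$ and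
$$(I-\mathcal K_a)\hat w=\hat w+T(a\hat w)=0,$$
which contradicts the invertibility in (10.1). Hence $u\ne p$, and (1.1) has the two weak solutions $p$ (smooth) and $u$. If $g'$ is unbounded, then $\sup g'=\infty>K(\Omega,\omega,\inf g')$ automatically. This proves Theorem 3. $\square$
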